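\title{The kernel of the linearized hyperbolic Dirichlet-to-Neumann map}

\begin{abstract}
Let $g$ be a Riemannian metric on $\mathbb R^n$, $n\ge 2$, that is Euclidean outside a bounded smooth domain $\Omega$, and let $\Lambda_g$ be the Dirichlet-to-Neumann map of the wave equation on $\partial\Omega\times(0,T)$. We prove that if every geodesic segment contained in $\bar\Omega$ is shorter than $T$, then the kernel of the linearization of $g\mapsto\Lambda_g$ consists exactly of the Lie derivatives $L_Xg$ with $X$ supported in $\bar\Omega$. In particular a divergence-free tensor in the kernel vanishes, which proves a conjecture on the infinitesimal rigidity of $\Lambda_g$. The proof is a linearized boundary control argument. Exact controllability at time $T/2$ turns a tensor in the kernel into a skew operator on functions; this operator is shown to be local, then of first order, and its leading part is the vector field $X$. We also show that the conclusion fails when $T$ is less than twice the largest distance from a point of $\Omega$ to the boundary.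
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The Dirichlet-to-Neumann map and its symmetry}

Let $n\ge2$, let $\Omega\subset\mathbb R^n$ be a bounded domain with smooth boundary, and let $\mathcal M$ be the set of smooth Riemannian metrics on $\mathbb R^n$ that coincide with the Euclidean metric $\mathbf e$ outside $\Omega$. Fix $T>0$ and $g\in\mathcal M$. Write $\Delta=\Delta_g=\operatorname{div}\nabla$ for the Laplace--Beltrami operator, $\square=\partial_t^2-\Delta$, and $\Gamma=\partial\Omega\times(0,T)$. For $f\in C_0^\infty(\Gamma)$ let $u$ be the solution of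
\begin{equation}\label{eq:ibvp}
\square u=0\ \text{ in }\Omega\times(0,T),\qquad u=f\ \text{ on }\Gamma,\qquad u=\partial_tu=0\ \text{ at }t=0 .
\end{equation}
The \emph{hyperbolic Dirichlet-to-Neumann map} is
\[
\Lambda_g:C_0^\infty(\Gamma)\to C^\infty(\Gamma),\qquad \Lambda_gf=\partial_\nu u|_\Gamma ,
\]
where $\nu$ is the outward $g$-unit normal. It records everything that an observer confined to $\partial\Omega$ can learn in time $T$ by sending waves into $\Omega$.

The map $\Lambda_g$ cannot determine $g$ completely. Let $\mathcal D$ be the group of diffeomorphisms $\psi$ of $\bar\Omega$ that are the identity on $\partial\Omega$, and let $A_g(\psi)=\psi^*g$. If $u$ solves \eqref{eq:ibvp} for $g$, then $u\circ\psi$ solves it for $\psi^*g$ with the same $f$, and $\psi$ carries the normal of $\psi^*g$ to the normal of $g$; so $\Lambda_{\psi^*g}=\Lambda_g$. This paper answers the infinitesimal version of the question whether this is the only obstruction: if a perturbation of $g$ leaves $\Lambda_g$ unchanged to first order, is it tangent to the orbit of $\mathcal D$?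

The tangent space of $\mathcal D$ at the identity is the space $\Gamma_0(T\bar\Omega)$ of smooth vector fields on $\bar\Omega$ that vanish on $\partial\Omega$. The tangent space of $\mathcal M$ at $g$ is the space $\Gamma_0(S^2\bar\Omega)$ of smooth symmetric $2$-tensor fields on $\mathbb R^n$ supported in $\bar\Omega$; such a field vanishes to infinite order on $\partial\Omega$, and so does $g-\mathbf e$. For a symmetric $2$-tensor $m$ define the endomorphism $\hat m$ by $g(\hat mY,Z)=m(Y,Z)$, and use the inner products
\[
\langle X,Y\rangle=\int_{\bar\Omega}g(X,Y)\,v_g,\qquad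
\langle\langle m,l\rangle\rangle=\frac1n\int_{\bar\Omega}\operatorname{tr}(\hat m\circ\hat l)\,v_g ,
\]
where $v_g$ is the volume element of $g$. Indices are raised and lowered with $g$.

The linearization of $A_g$ at the identity is the Lie derivative,
\[
A_g'X=L_Xg,\qquad (L_Xg)(Y,Z)=g(\nabla_YX,Z)+g(Y,\nabla_ZX),
\]
with $\nabla$ the Levi-Civita connection. Put $(\operatorname{div}m)_j=\nabla^im_{ij}$. From
\[
\operatorname{tr}(\widehat{L_Xg}\circ\hat m)=2m^{ij}\nabla_iX_j=2\operatorname{div}(\hat mX)-2g\big(X,(\operatorname{div}m)^\sharp\big)
\]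
and the divergence theorem, whose boundary term vanishes because $X=0$ on $\partial\Omega$, we get
\begin{equation}\label{eq:adjoint}
\langle\langle A_g'X,m\rangle\rangle=\langle X,(A_g')^*m\rangle\quad\text{for }X\in\Gamma_0(T\bar\Omega),\qquad (A_g')^*m=-\tfrac2n(\operatorname{div}m)^\sharp .
\end{equation}
Thus $(A_g')^*m=0$ says that $m$ is divergence-free, or equivalently that $m$ is orthogonal to the orbit of $\mathcal D$.

To linearize $\Lambda_g$ in the direction $m\in\Gamma_0(S^2\bar\Omega)$, set
\[
\Delta_m'=\frac{d}{ds}\Big|_{s=0}\Delta_{g+sm}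
\]
and differentiate \eqref{eq:ibvp} for the metric $g+sm$ at $s=0$. The boundary datum does not vary, and neither does $\nu$, since $m=0$ on $\partial\Omega$. The formal linearization is therefore $\Lambda_g'(m)f=\partial_\nu v|_\Gamma$, where $u$ solves \eqref{eq:ibvp} and
\begin{equation}\label{eq:lin}
\square v=\Delta_m'u\ \text{ in }\Omega\times(0,T),\qquad v=0\ \text{ on }\Gamma,\qquad v=\partial_tv=0\ \text{ at }t=0 .
\end{equation}

The invariance of $\Lambda_g$ suggests that $\ker\Lambda_g'$ contains the Lie derivatives, and the optimistic guess is that it contains nothing else. A tensor in the kernel that is also orthogonal to all Lie derivatives would then be orthogonal to itself, hence zero. The guess needs a condition on $T$: waves travel with unit speed, so a perturbation supported deeper than $T/2$ below the boundary cannot be reached and reported back in time $T$. The following conjecture is posed in \cite{Problem}; $\operatorname{diam}_g(\Omega)$ is the diameter of $\Omega$ in the metric $g$.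

\medskip
\noindent\textbf{Conjecture.} \emph{Let $m\in\Gamma_0(S^2\bar\Omega)$ and assume that
\begin{itemize}
\item[(a)] $\Lambda_g'(m)=0$,
\item[(b)] $(A_g')^*m=0$,
\item[(c)] $\operatorname{diam}_g(\Omega)<T$ is sufficiently small that the exponential map of $g$ is a global diffeomorphism in $\bar\Omega$.
\end{itemize}
Then $m=0$.}
\medskip

The statement is known (Cardoso and Mendoza) for $n\ge2$ and $g=\mathbf e$, and for $n=2$ and $g$ near $\mathbf e$ in the $C^3$ topology.

\subsection{Results}

A \emph{geodesic segment of length $\ell$} is a unit speed geodesic defined on a compact interval of length $\ell$; it need not be minimizing or injective. We use one consequence of (c) only.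

\medskip
\noindent\textbf{Condition (G).} \emph{Every geodesic segment of $(\mathbb R^n,g)$ contained in $\bar\Omega$ has length $<T$.}

\begin{theorem}\label{thm:dn}
Let $n\ge2$, let $\Omega$ and $g\in\mathcal M$ be as above, and assume \textup{(G)}. Then
\[
\ker\Lambda_g'=\{L_Xg:\ X\in C^\infty(\mathbb R^n;T\mathbb R^n),\ \operatorname{supp}X\subset\bar\Omega\}.
\]
If $\Lambda_g'(m)=0$ and moreover $(A_g')^*m=0$, then $m=0$.
\end{theorem}

Condition (c) is informal. Proposition~\ref{prop:cG} formulates three natural readings of it and shows that each implies (G). Together with Theorem~\ref{thm:dn} this gives the answer.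

\begin{corollary}\label{cor:conj}
The conjecture holds under each of the readings \textup{(c1)}, \textup{(c2)}, \textup{(c3)} of condition \textup{(c)} in Proposition~\ref{prop:cG}.
\end{corollary}

We deduce Theorem~\ref{thm:dn} from a statement without boundary, in which waves are both generated and observed in an open set $O$.

\begin{theorem}\label{thm:closed}
Let $(M,g)$ be a closed connected Riemannian manifold of dimension $n\ge2$, let $T>0$, and let $O\subset M$ be a nonempty open set such that no geodesic segment of length $T$ is contained in $M\setminus O$. Let $m$ be a smooth symmetric $2$-tensor field vanishing on $O$. For $F\in C_0^\infty(O\times(0,T))$ let $u^F$ and $v^F$ be the solutions, zero for $t\le0$, of $\square u^F=F$ and $\square v^F=\Delta_m'u^F$ on $M\times\mathbb R$. Then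
\begin{equation}
v^F=0\ \text{ on }O\times(0,T)\ \text{ for all such }F \tag{H}
\end{equation}
if and only if $m=L_Xg$ for a smooth vector field $X$ on $M$ vanishing on $O$.
\end{theorem}

The last result, which is not used in the proof of the conjecture, shows that a lower bound on $T$ cannot be avoided. Here $d$ is the Riemannian distance of $(\mathbb R^n,g)$.

\begin{theorem}\label{thm:short}
Let $\rho=\max_{x\in\bar\Omega}d(x,\partial\Omega)$. If $T<2\rho$, there is an infinite dimensional space of $m\in\Gamma_0(S^2\bar\Omega)$ with $\Lambda_g'(m)=0$ and $(A_g')^*m=0$. Also, $\ker\Lambda_g'$ then contains tensors $\varphi g$ that are not of the form $L_Xg$ with $X\in\Gamma_0(T\bar\Omega)$.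
\end{theorem}

So (G) is sufficient and $T\ge2\rho$ is necessary. For a Euclidean ball the longest segments are the diameters, and (G) reads $T>\operatorname{diam}\Omega=2\rho$. For the Euclidean shell $\{a<|x|<b\}$ the longest segments are the chords tangent to the inner sphere, so (G) reads $T>2\sqrt{b^2-a^2}$, while $2\rho=b-a$. We do not settle the intermediate range of $T$ for general $(\Omega,g)$.

\subsection{The method}

Put $T_0=T/2$, and call $u^F(T_0)$ the \emph{state} produced by the \emph{control} $F\in C_0^\infty(O\times(0,T_0))$. If $m=L_Xg$ with $X=0$ on $O$, then $v^F=Xu^F$ (Section~\ref{sec:prelim}): the first variation of the wave is obtained from the wave at the same instant by a first order differential operator. The proof of Theorem~\ref{thm:closed} reverses this observation. We do not solve the overdetermined system $L_Xg=m$ directly. Instead we consider the rule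
\[
K:\ u^F(T_0)\longmapsto v^F(T_0)+\tfrac14(\operatorname{tr}m)\,u^F(T_0),
\]
which equals $X+\frac12\operatorname{div}X$ when $m=L_Xg$, because $\operatorname{tr}L_Xg=2\operatorname{div}X$. Section~\ref{sec:control} shows that every smooth function on $M$ is a state. Section~\ref{sec:K} shows, from (H) alone, that $K$ is a well-defined skew operator on $C^\infty(M)$ whose commutator with $\Delta$ has leading part $-m^{ij}\partial_i\partial_j$, that $K$ does not increase supports, and that it has order at most one. Section~\ref{sec:model} works out a one-dimensional model, Section~\ref{sec:reduction} reduces Theorem~\ref{thm:dn} to Theorem~\ref{thm:closed}, and Sections~\ref{sec:cG} and~\ref{sec:short} prove Proposition~\ref{prop:cG} and Theorem~\ref{thm:short}.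

\section{The variation of the Laplacian, and three facts about waves}\label{sec:prelim}

Functions and tensors are real and smooth unless stated otherwise, $(\cdot,\cdot)$ is the inner product of $L^2(v_g)$, and $\mu=\operatorname{tr}m=g^{ij}m_{ij}$.

\subsection{Two formulas for $\Delta_m'$}

\begin{lemma}\label{lem:formulas}
On any Riemannian manifold, for a symmetric $2$-tensor field $m$, a vector field $X$ and a function $u$,
\begin{align}
\Delta_m'u+\tfrac12\mu\,\Delta u&=\operatorname{div}\big(\tfrac12\mu\,\nabla u-\hat m\nabla u\big),\label{eq:div}\\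
\Delta'_{L_Xg}&=[X,\Delta].\label{eq:lie}
\end{align}
\end{lemma}

\begin{proof}
In coordinates $\Delta_gu=|g|^{-1/2}\partial_i(|g|^{1/2}g^{ij}\partial_ju)$ with $|g|=\det(g_{ij})$. At $s=0$ the derivative of $|g+sm|^{\pm1/2}$ is $\pm\frac12\mu|g|^{\pm1/2}$, and the derivative of the inverse matrix $(g+sm)^{ij}$ is $-m^{ij}$. The three factors that depend on the metric contribute $-\frac12\mu\Delta u$, $\operatorname{div}(\frac12\mu\nabla u)$ and $-\operatorname{div}(\hat m\nabla u)$, which is \eqref{eq:div}. The identity \eqref{eq:lie} is local, so we may assume that $X$ has compact support and a flow $\psi_s$. The curve $\psi_s^*g$ has velocity $L_Xg$ at $s=0$. Differentiating $\Delta_{\psi_s^*g}\psi_s^*u=\psi_s^*\Delta_gu$ at $s=0$ gives $\Delta'_{L_Xg}u+\Delta Xu=X\Delta u$.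
\end{proof}

We use three consequences of \eqref{eq:div}.
\begin{itemize}
\item[(L1)] $\Delta_m'$ is a differential operator with second order part $-m^{ij}\partial_i\partial_j$, and $\Delta_m'u$ is supported in $\operatorname{supp}m\cap\operatorname{supp}u$.
\item[(L2)] On a closed manifold, $\Delta_m'+\frac12\mu\Delta$ is symmetric with respect to $(\cdot,\cdot)$. This is the derivative of the fact that $\Delta_{g+sm}$ is symmetric for the measure $v_{g+sm}$, whose derivative is $\frac12\mu\,v_g$.
\item[(L3)] For fixed $u$, the map $m\mapsto\Delta_m'u$ is a differential operator of order at most one.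
\end{itemize}
If $\square u=F$ and $X$ is independent of $t$, then $\square(Xu)=X(F+\Delta u)-\Delta Xu$, so \eqref{eq:lie} gives
\begin{equation}\label{eq:Xu}
\square(Xu)=XF+\Delta'_{L_Xg}u .
\end{equation}

\subsection{Waves}

Let $d$ denote the Riemannian distance of the manifold under consideration, and for a set $B$ and $\tau>0$ put $M(B,\tau)=\{x\in M:\ d(x,B)<\tau\}$.

\medskip
\noindent\textbf{(W1) Solvability.} On a closed connected manifold $M$ define $P=\sqrt{-\Delta}$ and $S(t)=\sin(tP)/P$ by eigenfunction expansion, with $S(t)$ acting as multiplication by $t$ on constants. Each $S(t)$ is symmetric and preserves $C^\infty(M)$, $S(-t)=-S(t)$, and $S(t)h$ solves the homogeneous wave equation with Cauchy data $(0,h)$ at $t=0$. If $F$ is smooth and vanishes for $t\le0$, the solution of $\square u=F$ vanishing for $t\le0$ is given by Duhamel's formula $u(t)=\int_0^tS(t-s)F(s)\,ds$. In $\Omega$, the problem $\square u=\Phi$, $u|_\Gamma=f$ with zero initial data has a solution that is smooth on $\bar\Omega\times[0,T]$ when $\Phi$ and $f$ are smooth up to $t=T$ and vanish near $t=0$, because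 the compatibility conditions at the corner then hold to all orders. In both settings the energy $\int(|\partial_tu|^2+|\nabla u|^2)\,v_g$ of a solution of the homogeneous problem is constant, so the solution on $[0,T']$ is uniquely determined by the data on $[0,T']$. In particular $u$ in \eqref{eq:ibvp} vanishes near $t=0$, and both $u$ and $v$ in \eqref{eq:lin} are smooth up to the boundary.

\medskip
\noindent\textbf{(W2) Finite speed of propagation.} On a complete manifold let $\mathcal C(x,t)=\{(p,s):\ 0\le s\le t,\ d(p,x)\le t-s\}$. If $u$ is smooth near $\mathcal C(x,t)$, $\square u=0$ on $\mathcal C(x,t)$, and $u=\partial_tu=0$ on its base $s=0$, then $u(x,t)=0$. Hence a solution of $\square u=F$ with zero initial data vanishes at $(x,t)$ unless some $(p,s)\in\operatorname{supp}F$ satisfies $d(p,x)\le t-s$.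

\medskip
\noindent\textbf{(W3) Unique continuation} (Tataru \cite{Tataru}; see also Robbiano--Zuily \cite{RZ})\textbf{.} Let $M$ be closed, $B\subset M$ open, $\tau>0$. If $\psi$ is smooth, $\square\psi=0$ on $M\times(t_0-\tau,t_0+\tau)$, and $\psi=0$ on $B\times(t_0-\tau,t_0+\tau)$, then $\psi=0$ on $\{(x,t):\ d(x,B)<\tau-|t-t_0|\}$. In particular $\psi(t_0)=\partial_t\psi(t_0)=0$ on $M(B,\tau)$.

\subsection{Lie derivatives are invisible}\label{sub:easy}

The easy halves of Theorems~\ref{thm:dn} and~\ref{thm:closed} follow from \eqref{eq:Xu} and need no condition on $T$.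

In Theorem~\ref{thm:closed} let $m=L_Xg$ with $X=0$ on $O$. Then $XF=0$, so $Xu^F$ solves the equation of $v^F$ and vanishes for $t\le0$. By uniqueness $v^F=Xu^F$, which vanishes on $O$. This is (H).

In Theorem~\ref{thm:dn} let $m=L_Xg$ with $X$ smooth on $\mathbb R^n$ and supported in $\bar\Omega$. Then $m\in\Gamma_0(S^2\bar\Omega)$, and $Xu$ satisfies $\square(Xu)=\Delta_m'u$, has zero initial data, and vanishes to infinite order on $\Gamma$ because $X$ does. So $v=Xu$ in \eqref{eq:lin}, and $\Lambda_g'(m)f=\partial_\nu v|_\Gamma=0$.

\section{A model on the line}\label{sec:model}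

The operator $K$ and the roles of $T$ and $T_0=T/2$ are already visible in dimension one, where everything can be computed. The line is not covered by Theorem~\ref{thm:closed}, but $u^F$, $v^F$ and (H) make sense on it.

Let $g=dx^2$ on $\mathbb R$, let $O=\mathbb R\setminus[0,\ell]$, and let $m=\mu(x)\,dx^2$ with $\mu$ supported in $[0,\ell]$. The geodesic hypothesis reads $\ell<T$. Since $L_{a\partial_x}g=2a'\,dx^2$, every $m$ is a Lie derivative, and the only question is whether the vector field can be made to vanish on both components of $O$. Put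
\[
a_-(x)=\tfrac12\int_0^x\mu,\qquad \lambda=\tfrac12\int_0^\ell\mu,\qquad a_+=a_--\lambda .
\]
Then $a_-=0$ for $x<0$ and $a_+=0$ for $x>\ell$, and $m=L_Xg$ with $X=0$ on $O$ exactly when $\lambda=0$. The number $\lambda$ is the first variation of the length $\int_0^\ell\sqrt{1+s\mu}\,dx$ of the hidden interval. By \eqref{eq:Xu},
\[
v^F=a_-\,\partial_xu^F\ \text{ if }\operatorname{supp}F\subset\{x<0\},\qquad v^G=a_+\,\partial_xu^G\ \text{ if }\operatorname{supp}G\subset\{x>\ell\}.
\]

\emph{The case $\ell\ge T$.} A wave generated on the left vanishes on $\{x>\ell\}$ for $t<T$, so $v^F=0$ on $O\times(0,T)$; the same holds for waves generated on the right, and every source is a sum of the two kinds. So (H) holds for every $\mu$, also when $\lambda\ne0$. The conclusion of Theorem~\ref{thm:closed} fails as soon as the geodesic hypothesis does.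

\emph{States.} Let $w\in C_0^\infty((0,T_0))$ have support in $[\alpha,\beta]$. Take $\delta>0$ with $\beta+2\delta<T_0$ and a smooth $\kappa$ with $\kappa=0$ for $x\le-2\delta$ and $\kappa=1$ for $x\ge-\delta$, and let $u(x,t)=\kappa(x)\,w(x+T_0-t)$. Then $F=\square u$ is supported where $-2\delta\le x\le-\delta$ and $T_0-\beta-2\delta\le t\le T_0-\alpha-\delta$, the function $u$ vanishes before these times, and $u(T_0)=w$. So $w$ is a state produced from the left. By the reflection $x\mapsto\ell-x$, every $z\in C_0^\infty((\ell-T_0,\ell))$ is a state produced from the right. The interval $I=(0,T_0)\cap(\ell-T_0,\ell)$ is nonempty exactly when $\ell<T$.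

\emph{The case $\ell<T$.} Let $0\ne w\in C_0^\infty(I)$ and let $F$ be the control above. After time $T_0$ the wave keeps moving to the right, and on $\{x>\ell\}$ we have $v^F=\lambda\,w'(x+T_0-t)$. If $w'(y)\neq0$, then $y>\ell-T_0$, and for $x$ slightly larger than $\ell$ the time $t=x+T_0-y$ is less than $T$. So (H) forces $\lambda=0$. The state is prepared during $(0,T_0)$ and reported during $(T_0,T)$.

In higher dimensions we cannot follow waves explicitly, so we recast this argument in terms of states. The same $w$ is produced by a control $G$ from the right, and $v^F(T_0)-v^G(T_0)=\lambda w'$. So the rule $u^F(T_0)\mapsto v^F(T_0)$ is a well-defined map on states only if $\lambda=0$. The quantity that detects this is bilinear. For $w=u^F(T_0)$ produced from the left and $z=u^G(T_0)$ from the right, using $\frac12\mu=a_-'$,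
\[
(v^F(T_0),z)+(w,v^G(T_0))+\tfrac12(\mu w,z)=\int(a_-wz)'\,dx-\lambda\int wz'\,dx=-\lambda\int wz'\,dx .
\]
Lemma~\ref{lem:bilinear} shows in general that (H) forces the left side to vanish; here the choice $w=z'$ with $0\ne z\in C_0^\infty(I)$ then gives $\lambda=0$ again. Once $\lambda=0$ and $a=a_-=a_+$,
\[
Kw=v^F(T_0)+\tfrac14\mu w=aw'+\tfrac12a'w .
\]
This operator is skew, local and of first order, and $[K,\partial_x^2]=-\mu\,\partial_x^2+(\text{order}\le1)$. In the general proof these properties are established first, without knowledge of the vector field, and the vector field is then read off from $K$.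

\section{From the boundary to a closed manifold}\label{sec:reduction}

The boundary is an obstacle to the pseudodifferential calculus used in Section~\ref{sec:control}. Since $g$ is known outside $\Omega$ and $m$ vanishes there, it can be removed: measurements in the exterior are determined by measurements on $\partial\Omega$.

\begin{proof}[Proof of Theorem~\ref{thm:dn}, assuming Theorem~\ref{thm:closed}]
The inclusion $\supset$ was proved in Section~\ref{sub:easy}. Let $\Lambda_g'(m)=0$. Let $M=\mathbb R^n/(L\mathbb Z)^n$ with $L$ so large that $\bar\Omega$ lies in the interior of a period cube, let $O=M\setminus\bar\Omega$, and equip $M$ with the metric equal to $g$ on $\bar\Omega$ and flat on $O$. Extend $m$ by zero. Since $M\setminus O=\bar\Omega$, condition (G) is the geodesic hypothesis of Theorem~\ref{thm:closed}.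

\emph{Condition \textup{(H)} holds.} Let $F\in C_0^\infty(O\times(0,T))$ and $T'<T$. The trace of $u^F$ on $\Gamma$ vanishes near $t=0$ but not near $t=T$, so we cut it off. Let $\chi\in C^\infty(\mathbb R)$ equal $1$ for $t\le T'$ and $0$ near $T$, and let $f=\chi u^F|_\Gamma\in C_0^\infty(\Gamma)$. Let $u,v$ be the solutions of \eqref{eq:ibvp}, \eqref{eq:lin} for this $f$. Since $\square u^F=0$ in $\Omega$, uniqueness gives $u=u^F$ on $\bar\Omega\times[0,T']$.

On $\Gamma$ we have $v=0$ and $\partial_\nu v=\Lambda_g'(m)f=0$. All higher normal derivatives vanish too. Indeed, in boundary normal coordinates $(y,r)$, with $r$ the distance to $\partial\Omega$, we have $\Delta=\partial_r^2+a\,\partial_r+L_r$ with $a$ smooth and $L_r$ a differential operator in $y$, so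
\[
\partial_r^2v=\partial_t^2v-a\,\partial_rv-L_rv-\Delta_m'u .
\]
The last term vanishes to infinite order at $r=0$ because $m$ does. If $\partial_r^jv|_{r=0}=0$ for $j\le k+1$, applying $\partial_r^k$ gives $\partial_r^{k+2}v|_{r=0}=0$. Hence the extension $\tilde v$ of $v$ by zero to $O$ is smooth on $M\times[0,T)$. It has zero initial data and satisfies $\square\tilde v=\Delta_m'u^F$ on $M\times(0,T')$, both sides being zero on $O$. By uniqueness $v^F=\tilde v$ for $t<T'$, so $v^F=0$ on $O\times(0,T')$. Since $T'<T$ is arbitrary, (H) holds.

\emph{Conclusion.} By Theorem~\ref{thm:closed}, $m=L_Xg$ with $X$ smooth on $M$ and zero on $O$. Then $X$ defines a smooth field on $\mathbb R^n$ supported in $\bar\Omega$, which proves the inclusion $\subset$. It vanishes on $\partial\Omega\subset\bar O$, so $X|_{\bar\Omega}\in\Gamma_0(T\bar\Omega)$. If also $(A_g')^*m=0$, then \eqref{eq:adjoint} gives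
\[
\langle\langle m,m\rangle\rangle=\langle\langle A_g'X,m\rangle\rangle=\langle X,(A_g')^*m\rangle=0 ,
\]
and $m=0$ because $\operatorname{tr}(\hat m\circ\hat m)=m^{ij}m_{ij}=|m|_g^2$.
\end{proof}

\section{Every smooth function is a state}\label{sec:control}

In this section and the next, $M,g,O,T$ are as in Theorem~\ref{thm:closed} and $T_0=T/2$. The tensor $m$ does not appear in this section. Its goal is the following statement.

\begin{proposition}\label{prop:control}
For every $w\in C^\infty(M)$ there is $F\in C_0^\infty(O\times(0,T_0))$ with $u^F(T_0)=w$.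
\end{proposition}

Unique continuation alone shows only that the states are dense in $L^2(M)$. That would not suffice: no bound on $K$ is available in advance that would extend it from a dense subspace, and the locality argument needs to apply $K$ to functions with arbitrarily small support.

\subsection{The geodesic hypothesis and duality}

For $\xi\in T_x^*M\setminus0$ let $\gamma_{x,\xi}$ be the unit speed geodesic with $\gamma_{x,\xi}(0)=x$ and $\gamma_{x,\xi}'(0)=\xi^\sharp/|\xi|$, and let $S^*M$ be the unit cosphere bundle.

\begin{lemma}\label{lem:meet}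
For every $(x,\xi)\in S^*M$ there is $t$ with $0<|t|<T_0$ and $\gamma_{x,\xi}(t)\in O$. In particular every complete geodesic meets $O$, and $d(x,O)<T_0$ for all $x\in M$, that is, $M(O,T_0)=M$.
\end{lemma}

\begin{proof}
If $\gamma_{x,\xi}(t)\notin O$ for all $|t|<T_0$, then, $M\setminus O$ being closed, $\gamma_{x,\xi}|_{[-T_0,T_0]}$ is a segment of length $T$ in $M\setminus O$, which is excluded. Since $O$ is open, $t=0$ can be replaced by a small $t\ne0$.
\end{proof}

For $h\in C^\infty(M)$ let $\psi_h(t)=S(T_0-t)h$. This is a smooth solution of $\square\psi_h=0$ on $M\times\mathbb R$, odd about $t=T_0$, with $\psi_h(T_0)=0$ and $\partial_t\psi_h(T_0)=-h$. By Duhamel's formula and the symmetry of $S(t)$, for $F\in C_0^\infty(O\times(0,T_0))$,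
\begin{equation}\label{eq:duality}
u^F(T_0)=\int_0^{T_0}S(T_0-t)F(t)\,dt,\qquad (u^F(T_0),h)=\int_0^{T_0}(F(t),\psi_h(t))\,dt .
\end{equation}
So $h\mapsto\psi_h|_{O\times(0,T_0)}$ is the transpose of $F\mapsto u^F(T_0)$.

\begin{lemma}\label{lem:uc}
Let $B\subset O$ be open, $0<\tau\le T_0$, and $h\in C^\infty(M)$.
\begin{itemize}
\item[(i)] If $\psi_h=0$ on $B\times(T_0-\tau,T_0)$, then $h=0$ on $M(B,\tau)$.
\item[(ii)] If $(h,u^F(T_0))=0$ for all $F\in C_0^\infty(B\times(T_0-\tau,T_0))$, then $h=0$ on $M(B,\tau)$.
\end{itemize}
\end{lemma}

\begin{proof}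
(i) Since $\psi_h$ is odd about $T_0$, it vanishes on $B\times(T_0-\tau,T_0+\tau)$, and (W3) gives $h=-\partial_t\psi_h(T_0)=0$ on $M(B,\tau)$. (ii) By \eqref{eq:duality}, $\psi_h$ is orthogonal to all test functions on $B\times(T_0-\tau,T_0)$, so it vanishes there and (i) applies.
\end{proof}

Duality suggests looking for the control in the range of the transpose, $F=\psi_h|_{O\times(0,T_0)}$. This has no compact support, so we take $F=\chi^2\psi_h$ with $\chi\in C_0^\infty(O\times(0,T_0))$. With $a(\tau)=\chi(\cdot,T_0-\tau)^2$, the substitution $\tau=T_0-t$ in \eqref{eq:duality} gives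
\begin{equation}\label{eq:N}
u^F(T_0)=N_ah,\qquad N_a=\int_0^{T_0}S(\tau)\,a(\tau)\,S(\tau)\,d\tau,\qquad (N_ah,h)=\int_0^{T_0}\|\chi\psi_h\|_{L^2}^2\,dt .
\end{equation}
We must choose $\chi$ so that the symmetric operator $N_a$ is onto $C^\infty(M)$. The point is that $N_a$ is pseudodifferential: a singularity of $h$ travels along a geodesic for time $\tau$, is multiplied by $a(\tau)$, and either travels back to its starting point or travels on, and the second contribution is averaged out by the $\tau$-integration.

\subsection{The operator $N_a$ is pseudodifferential}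

We recall the calculus; in this subsection operators act on complex-valued functions. Let $\Psi^k$ be the classical pseudodifferential operators of order $k$ on $M$, and let $H^s$ be the Sobolev space with norm $\|(1-\Delta)^{s/2}\cdot\|_{L^2}$. An operator is \emph{smoothing} if it has a smooth kernel, equivalently if it is bounded $H^{-r}\to H^r$ for all $r$. Each $A\in\Psi^k$ is bounded $H^s\to H^{s-k}$ and has a principal symbol $\sigma(A)$, a smooth function on $T^*M\setminus0$ homogeneous of degree $k$ in $\xi$; it vanishes if and only if $A\in\Psi^{k-1}$. There is a linear map $\operatorname{Op}$ from such functions to $\Psi^k$ with $\sigma(\operatorname{Op}\beta)=\beta$. For $A\in\Psi^k$, $A'\in\Psi^l$ we have $AA'\in\Psi^{k+l}$ with $\sigma(AA')=\sigma(A)\sigma(A')$, and $[A,A']\in\Psi^{k+l-1}$ with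
\begin{equation}\label{eq:poisson}
\sigma(i[A,A'])=\{\sigma(A),\sigma(A')\},\qquad \{p,q\}=\sum_j\big(\partial_{\xi_j}p\,\partial_{x_j}q-\partial_{x_j}p\,\partial_{\xi_j}q\big).
\end{equation}
Given $A_k\in\Psi^{-k}$, $k\ge0$, there is $A\in\Psi^0$ with $A-\sum_{k<l}A_k\in\Psi^{-l}$ for all $l$ (asymptotic summation). All of this holds with smooth dependence on parameters in a compact set, and the integral of a smooth family in $\Psi^k$ is in $\Psi^k$, with the integrated symbol. If $\sigma(A)$ has no zero, $A$ is \emph{elliptic}: it is Fredholm $H^s\to H^{s-k}$, its kernel is a finite dimensional subspace of $C^\infty(M)$, and $Ah\in C^\infty(M)$ implies $h\in C^\infty(M)$. By Seeley's theorem, the real powers $A^z$ of an elliptic, self-adjoint, positive definite $A\in\Psi^2$ lie in $\Psi^{2z}$ and have symbol $\sigma(A)^z$.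

Let $\Pi$ be the orthogonal projection on the constants; it is smoothing, and its range is $\ker\Delta$ because $M$ is connected. The operator $-\Delta+\Pi$ is elliptic and positive definite, so
\[
P=(-\Delta+\Pi)^{1/2}-\Pi\in\Psi^1,\qquad P^\dagger:=(-\Delta+\Pi)^{-1/2}-\Pi\in\Psi^{-1},
\]
with symbols $|\xi|$ and $|\xi|^{-1}$, and $PP^\dagger=1-\Pi$, $S(\tau)=\sin(\tau P)P^\dagger+\tau\Pi$. The group $e^{isP}$ is isometric and strongly continuous on every $H^r$. Let $H=\{|\xi|,\cdot\}$ be the Hamilton vector field of $|\xi|$ and $\Phi_s$ its flow on $T^*M\setminus0$. It commutes with dilations of $\xi$, and $\Phi_s(x,\xi)$ lies over $\gamma_{x,\xi}(s)$.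

\begin{lemma}\label{lem:symbol}
Let $a\in C_0^\infty(M\times(0,T_0))$. Then $N_a\in\Psi^{-2}$, with principal symbol
\begin{equation}\label{eq:symbol}
\sigma(N_a)(x,\xi)=\frac1{4|\xi|^2}\int_0^{T_0}\Big[a\big(\gamma_{x,\xi}(\tau),\tau\big)+a\big(\gamma_{x,\xi}(-\tau),\tau\big)\Big]d\tau .
\end{equation}
\end{lemma}

\begin{proof}
Insert $S(\tau)=\sin(\tau P)P^\dagger+\tau\Pi$ in \eqref{eq:N}. A term with $\Pi$ on the right has the form $h\mapsto(h,1)\,\phi$, where $\phi$ is smooth because $\sin(\tau P)P^\dagger$ preserves $C^\infty(M)$; a term with $\Pi$ on the left is the transpose of such a term. Both are smoothing, so modulo smoothing operators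
\[
N_a=P^\dagger\Big[\int\sin(\tau P)\,a(\tau)\sin(\tau P)\,d\tau\Big]P^\dagger .
\]
Let $Q(s,\tau)=e^{isP}a(\tau)e^{-isP}$ and $A_\pm(\tau)=Q(\pm\tau,\tau)$. Expanding the sines into exponentials,
\[
\sin(\tau P)\,a(\tau)\sin(\tau P)=\tfrac14\big(A_+(\tau)+A_-(\tau)\big)-\tfrac14\big(A_+(\tau)e^{2i\tau P}+A_-(\tau)e^{-2i\tau P}\big).
\]

\emph{The oscillating terms are smoothing.} Let $J_\pm=\int A_\pm(\tau)e^{\pm2i\tau P}d\tau$. The derivatives of $A_\pm$ are $A_\pm^{(k)}(\tau)=e^{\pm i\tau P}b_k(\tau)e^{\mp i\tau P}$ with $b_0=a$ and $b_{k+1}=\pm i[P,b_k]+\partial_\tau b_k$. A commutator with $P$ preserves $\Psi^0$, so each $b_k(\tau)$ is a smooth family in $\Psi^0$ with compact support in $(0,T_0)$, and $A_\pm^{(k)}(\tau)$ is uniformly bounded on every $H^s$. For $k\ge1$ we have $e^{\pm2i\tau P}(1-\Pi)=(\pm2i)^{-k}\partial_\tau^k\big(e^{\pm2i\tau P}\big)(P^\dagger)^k$. Integrating by parts $k$ times,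
\[
J_\pm(1-\Pi)=(-1)^k(\pm2i)^{-k}\Big[\int A_\pm^{(k)}(\tau)e^{\pm2i\tau P}d\tau\Big](P^\dagger)^k ,
\]
which maps $H^s$ to $H^{s+k}$ for all $s$ and $k$. So $J_\pm P^\dagger=J_\pm(1-\Pi)P^\dagger$ is smoothing.

\emph{The remaining terms (Egorov's theorem with parameters).} On $|s|\le T_0$, $0\le\tau\le T_0$, the family $Q$ solves $\partial_sQ-i[P,Q]=0$, $Q(0,\tau)=a(\tau)$. We solve this equation in $\Psi^0$ modulo smoothing operators. For a smooth family $Y(s,\tau)\in\Psi^{-k}$ with symbol $\beta$, \eqref{eq:poisson} shows that $\mathcal TY:=\partial_sY-i[P,Y]$ lies in $\Psi^{-k}$ with symbol $\partial_s\beta-H\beta$. Let $\beta_0(s,\tau)(x,\xi)=a(\gamma_{x,\xi}(s),\tau)$, the pullback of $a(\tau)$ by $\Phi_s$, so that $\partial_s\beta_0=H\beta_0$, and let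
\[
Q_0(s,\tau)=a(\tau)+\operatorname{Op}\big(\beta_0(s,\tau)-\beta_0(0,\tau)\big).
\]
Then $\sigma(Q_0)=\beta_0$, $Q_0(0,\tau)=a(\tau)$, and $\mathcal TQ_0\in\Psi^{-1}$. Suppose $Q_0,\dots,Q_{k-1}$ are chosen with $\mathcal T(Q_0+\dots+Q_{k-1})\in\Psi^{-k}$, and let $\epsilon_k(s,\tau)$ be its symbol. The function
\[
\beta_k(s,\tau)=-\int_0^s\epsilon_k(s',\tau)\circ\Phi_{s-s'}\,ds'
\]
is homogeneous of degree $-k$, vanishes at $s=0$, and solves $\partial_s\beta_k-H\beta_k=-\epsilon_k$. With $Q_k=\operatorname{Op}\beta_k$ we get $\mathcal T(Q_0+\dots+Q_k)\in\Psi^{-k-1}$. Asymptotic summation gives a smooth family $\widetilde Q(s,\tau)\in\Psi^0$ with symbol $\beta_0$ such that $R=\mathcal T\widetilde Q$ and $R_0(\tau)=\widetilde Q(0,\tau)-a(\tau)$ are smooth families of smoothing operators. Since $\partial_s\big(e^{-isP}(\widetilde Q-Q)e^{isP}\big)=e^{-isP}Re^{isP}$,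
\[
\widetilde Q(s,\tau)-Q(s,\tau)=e^{isP}R_0(\tau)e^{-isP}+\int_0^se^{i(s-s')P}R(s',\tau)e^{-i(s-s')P}ds' ,
\]
and the right side is bounded $H^{-r}\to H^r$ uniformly in $(s,\tau)$, for every $r$. Hence $\int A_\pm(\tau)\,d\tau$ differs from $\int\widetilde Q(\pm\tau,\tau)\,d\tau\in\Psi^0$ by a smoothing operator, and its symbol is $\int a(\gamma_{x,\xi}(\pm\tau),\tau)\,d\tau$. The two factors $P^\dagger$ contribute $|\xi|^{-2}$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:control}}

Formula \eqref{eq:symbol} and Lemma~\ref{lem:meet} will make $N_a$ elliptic for a large enough cutoff. Injectivity is more delicate: $N_ah=0$ says that $\psi_h$ vanishes where $\chi\ne0$, whereas Lemma~\ref{lem:uc} with $B=O$, $\tau=T_0$ needs vanishing on all of $O\times(0,T_0)$. We bridge the gap with an exhausting sequence of cutoffs and the finite dimensionality of the kernels.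

\begin{proof}[Proof of Proposition~\ref{prop:control}]
Let $Z_1\subset Z_2\subset\cdots$ be compact sets with $Z_j\subset\operatorname{int}Z_{j+1}$ and $\bigcup_jZ_j=O\times(0,T_0)$. Let $\chi_j\in C_0^\infty(\operatorname{int}Z_{j+1})$ satisfy $0\le\chi_j\le1$ and $\chi_j=1$ on $Z_j$. Put $a_j(\tau)=\chi_j(\cdot,T_0-\tau)^2$ and $N_j=N_{a_j}$.

\emph{Ellipticity.} Let $W_j$ be the set of $(x,\xi)\in S^*M$ for which some $t$ with $0<|t|<T_0$ has $(\gamma_{x,\xi}(t),T_0-|t|)\in\operatorname{int}Z_j$. The sets $W_j$ are open and increasing, and they cover $S^*M$ by Lemma~\ref{lem:meet}. By compactness $W_{j_0}=S^*M$ for some $j_0$. For $j\ge j_0$ the integrand in \eqref{eq:symbol} with $a=a_j$ is nonnegative, and it is at least $1$ at $\tau=|t|$. So $N_j$ is elliptic for $j\ge j_0$.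

\emph{Injectivity.} For $j\ge j_0$ the kernel $E_j$ of $N_j$ is a finite dimensional subspace of $C^\infty(M)$. By \eqref{eq:N}, $E_j=\{h\in C^\infty(M):\ \chi_j\psi_h=0\}$. If $\chi_{j+1}\psi_h=0$, then $\psi_h=0$ on $Z_{j+1}\supset\operatorname{supp}\chi_j$; hence $E_{j+1}\subset E_j$. If $h\in\bigcap_jE_j$, then $\psi_h=0$ on $O\times(0,T_0)$, so $h=0$ on $M(O,T_0)=M$ by Lemmas~\ref{lem:uc}(i) and~\ref{lem:meet}. A decreasing sequence of finite dimensional spaces is eventually constant, hence here eventually zero. Fix $j$ with $E_j=0$.

\emph{Surjectivity.} The operator $1+P$ is a bijection of $C^\infty(M)$. The operator $(1+P)N_j(1+P)\in\Psi^0$ is elliptic and self-adjoint on $L^2(M)$. An element $h$ of its kernel is smooth and has $(1+P)h\in E_j=0$, so $h=0$. A self-adjoint Fredholm operator with trivial kernel is bijective on $L^2(M)$, and by elliptic regularity this one is bijective on $C^\infty(M)$. So $N_j$ is bijective on $C^\infty(M)$. Given $w$, let $h=N_j^{-1}w$, which is real because $N_j$ commutes with complex conjugation, and let $F=\chi_j^2\psi_h\in C_0^\infty(O\times(0,T_0))$.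 Then $u^F(T_0)=N_jh=w$.
\end{proof}

\begin{remark}
If $M\setminus O$ contains a segment $\gamma_{x,\xi}|_{[-T_0,T_0]}$ of length $T$, the symbol \eqref{eq:symbol} vanishes at $(x,\xi)$ for every $a$ supported in $O\times(0,T_0)$. So the geodesic hypothesis is exactly the condition under which some $N_j$ is elliptic.
\end{remark}

\section{The operator $K$}\label{sec:K}

We assume (H) and prove that $m=L_Xg$ with $X=0$ on $O$; with Section~\ref{sub:easy} this proves Theorem~\ref{thm:closed}. Recall that $\mu=\operatorname{tr}m$ vanishes on $O$.

\subsection{A bilinear identity}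

The data (H) live on $O$, while the states live on all of $M$. The link is the $L^2$ inner product of two waves. If $u_s^F$ denotes the wave for the metric $g+sm$, then the formal derivative at $s=0$ of $\int u_s^F(T_0)\,u_s^G(T_0)\,v_{g+sm}$ is the left side of \eqref{eq:bilinear} below. The lemma says that this inner product does not vary when the observations in $O$ do not vary. The device is to evaluate the two waves at different times; the resulting function of two variables solves a one-dimensional wave equation whose source involves only values on $O$.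

\begin{lemma}\label{lem:bilinear}
For $F,G\in C_0^\infty(O\times(0,T_0))$,
\begin{equation}\label{eq:bilinear}
\big(v^F(T_0),u^G(T_0)\big)+\big(u^F(T_0),v^G(T_0)\big)+\tfrac12\big(\mu\,u^F(T_0),u^G(T_0)\big)=0 .
\end{equation}
\end{lemma}

\begin{proof}
For $0\le t,s<T$ let
\[
b(t,s)=\big(v^F(t),u^G(s)\big)+\big(u^F(t),v^G(s)\big)+\tfrac12\big(\mu\,u^F(t),u^G(s)\big).
\]
Insert $\partial_t^2u^F=\Delta u^F+F$ and $\partial_t^2v^F=\Delta v^F+\Delta_m'u^F$. The terms of $\partial_t^2b$ containing $F$ are $(F(t),v^G(s))$ and $\frac12(\mu F(t),u^G(s))$. The first vanishes by (H), since $F(t)$ is supported in $O$ and $s<T$, and the second because $\mu=0$ on $O$. The terms $(v^F(t),G(s))$ and $\frac12(\mu u^F(t),G(s))$ of $\partial_s^2b$ vanish for the same two reasons. With $\mathcal L=\Delta_m'+\frac12\mu\Delta$ there remains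
\begin{align*}
\partial_t^2b&=(\Delta v^F,u^G)+(\Delta u^F,v^G)+(\mathcal Lu^F,u^G),\\
\partial_s^2b&=(v^F,\Delta u^G)+(u^F,\Delta v^G)+(u^F,\mathcal Lu^G).
\end{align*}
Both $\Delta$ and $\mathcal L$ are symmetric, by (L2), so $\partial_s^2b=\partial_t^2b$ on $(0,T)^2$. Choose $\varepsilon>0$ with $G(s)=0$ for $s\le2\varepsilon$. Then $u^G(s)=v^G(s)=0$ and $b(\cdot,s)=0$ for $s\le2\varepsilon$. The triangle with vertices $(\varepsilon,\varepsilon)$, $(T-\varepsilon,\varepsilon)$, $(T_0,T_0)$ lies in $(0,T)^2$, and d'Alembert's formula with $s$ as time gives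
\[
b(T_0,T_0)=\tfrac12\big(b(\varepsilon,\varepsilon)+b(T-\varepsilon,\varepsilon)\big)+\tfrac12\int_\varepsilon^{T-\varepsilon}\partial_sb(t,\varepsilon)\,dt=0 .\qedhere
\]
\end{proof}

The base of the triangle reaches $t=T-\varepsilon$. This is why observations on $(0,T)$ give information on states at time $T/2$ and no later.

\subsection{Definition, skewness and commutator}

For $w\in C^\infty(M)$ choose a control $F\in C_0^\infty(O\times(0,T_0))$ with $u^F(T_0)=w$ (Proposition~\ref{prop:control}) and set
\[
Kw=v^F(T_0)+\tfrac14\mu w .
\]
The term $\frac14\mu w$ splits the third term of \eqref{eq:bilinear} evenly between the two factors.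

\begin{proposition}\label{prop:K}
The function $Kw$ does not depend on the choice of $F$, and $K:C^\infty(M)\to C^\infty(M)$ is a real linear map. For all $w,w'\in C^\infty(M)$,
\begin{gather}
(Kw,w')=-(w,Kw'),\qquad Kw=0\ \text{ on }O,\label{eq:skew}\\
[K,\Delta]w=\Delta_m'w+\tfrac14[\mu,\Delta]w .\label{eq:comm}
\end{gather}
In particular $[K,\Delta]$ is a differential operator of order at most two with second order part $-m^{ij}\partial_i\partial_j$.
\end{proposition}

\begin{proof}
The maps $F\mapsto u^F$ and $F\mapsto v^F$ are linear, so for the first sentence it suffices to show that $u^F(T_0)=0$ implies $v^F(T_0)=0$. If $u^F(T_0)=0$, then \eqref{eq:bilinear} gives $(v^F(T_0),u^G(T_0))=0$ for all controls $G$, and $u^G(T_0)$ runs through $C^\infty(M)$. Skewness is \eqref{eq:bilinear}, and $Kw=0$ on $O$ by (H) and $\mu|_O=0$.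

The commutator comes from invariance under time translations. The coefficients of $\square$ and $\Delta_m'$ do not depend on $t$, so with $F''=\partial_t^2F$, which is again a control, uniqueness gives $u^{F''}=\partial_t^2u^F$ and $v^{F''}=\partial_t^2v^F$. Since $F(T_0)=0$, we have $u^{F''}(T_0)=\Delta u^F(T_0)=\Delta w$. So $F''$ is a control for $\Delta w$, and
\[
K\Delta w=\partial_t^2v^F(T_0)+\tfrac14\mu\Delta w=\Delta v^F(T_0)+\Delta_m'w+\tfrac14\mu\Delta w .
\]
Subtracting $\Delta Kw=\Delta v^F(T_0)+\frac14\Delta(\mu w)$ gives \eqref{eq:comm}. The commutator $[\mu,\Delta]w=-2g(\nabla\mu,\nabla w)-(\Delta\mu)w$ has order at most one, and (L1) gives the last sentence.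
\end{proof}

\subsection{Locality}

Nothing in the definition makes $K$ local: the control for $w$ produces a wave that passes through regions far from $\operatorname{supp}w$, and $v^F$ is generated all along its way. One family of states is harmless, namely those produced from a small ball $B\subset O$ in a time $\tau$; for them finite speed confines both $u^F$ and $v^F$ to the $\tau$-neighborhood of $B$. Skewness and unique continuation convert this into a statement about functions supported \emph{outside} that neighborhood. To separate two given points by such a neighborhood we need the distances to points of $O$ to distinguish them.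

\begin{lemma}\label{lem:separate}
If $x\ne y$ in $M$, there is $z\in O$ with $d(x,z)\ne d(y,z)$ and $\min(d(x,z),d(y,z))<T_0$.
\end{lemma}

\begin{proof}
The set $O_x=\{z\in O:\ d(x,z)<T_0\}$ is open, and nonempty by Lemma~\ref{lem:meet}. It suffices to show that $d(x,\cdot)$ and $d(y,\cdot)$ do not coincide on $O_x$. Suppose they do, and call the common function $r$. It is $1$-Lipschitz, so by Rademacher's theorem it is differentiable at some $z\in O_x\setminus\{x,y\}$, with gradient $V$, $|V|\le1$. Let $\ell=r(z)>0$. A unit speed minimizing geodesic $c$ from $z$ to $x$ satisfies $d(x,c(t))=\ell-t$, so $g(V,c'(0))=-1$, and equality in the Cauchy--Schwarz inequality gives $c'(0)=-V$. Hence $x=\exp_z(-\ell V)$. The same argument applied to $y$ gives $y=\exp_z(-\ell V)=x$, a contradiction.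
\end{proof}

\begin{lemma}\label{lem:offdiag}
If $x\ne y$ in $M$, there are neighborhoods $U_x$ of $x$ and $U_y$ of $y$ such that $Kw=0$ on $U_x$ whenever $\operatorname{supp}w\subset U_y$.
\end{lemma}

\begin{proof}
Take $z$ from Lemma~\ref{lem:separate}.

\emph{Case $d(x,z)<d(y,z)$.} Then $d(x,z)<T_0$. Choose $\tau$ with $d(x,z)<\tau<\min(d(y,z),T_0)$ and a ball $B\subset O$ centered at $z$ so small that $d(y,B)>\tau$. Let $U_x=M(B,\tau)$ and $U_y=\{p:\ d(p,B)>\tau\}$. Let $F\in C_0^\infty(B\times(T_0-\tau,T_0))$ and
\[
\mathcal C=\{(p,t):\ d(p,B)\le t-(T_0-\tau)\}.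
\]
If $(q,s)\in\mathcal C$ and $d(p,q)\le t-s$, then $(p,t)\in\mathcal C$ by the triangle inequality. Since $\operatorname{supp}F\subset\mathcal C$, (W2) gives $\operatorname{supp}u^F\subset\mathcal C$. By (L1) the source $\Delta_m'u^F$ of $v^F$ is supported in $\mathcal C$, so (W2) gives $\operatorname{supp}v^F\subset\mathcal C$ as well. At $t=T_0$ this shows that $K(u^F(T_0))$ vanishes on $U_y$. If $\operatorname{supp}w\subset U_y$, then by \eqref{eq:skew}
\[
\big(Kw,u^F(T_0)\big)=-\big(w,K(u^F(T_0))\big)=0
\]
for all such $F$, and Lemma~\ref{lem:uc}(ii) gives $Kw=0$ on $M(B,\tau)=U_x$.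

\emph{Case $d(y,z)<d(x,z)$.} The first case with $x$ and $y$ exchanged gives neighborhoods such that $Kw'=0$ on $U_y$ whenever $\operatorname{supp}w'\subset U_x$. If $\operatorname{supp}w\subset U_y$, then $(Kw,w')=-(w,Kw')=0$ for all $w'\in C_0^\infty(U_x)$, so $Kw=0$ on $U_x$.
\end{proof}

We recall Peetre's theorem \cite{Peetre59,Peetre60}: a linear map $C^\infty(M)\to C^\infty(M)$ that does not increase supports is, near each point, a differential operator of finite order with smooth coefficients. No continuity is assumed.

\begin{proposition}\label{prop:diff}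
$K$ is a differential operator of finite order with smooth real coefficients that vanish on $O$.
\end{proposition}

\begin{proof}
Let $x\notin\operatorname{supp}w$. For each $y\in\operatorname{supp}w$ take neighborhoods $U_x^{(y)}$ and $U_y$ from Lemma~\ref{lem:offdiag}. Cover the compact set $\operatorname{supp}w$ by $U_{y_1},\dots,U_{y_k}$ and write $w=\sum_iw_i$ with $\operatorname{supp}w_i\subset U_{y_i}$, using a partition of unity. Then $Kw=\sum_iKw_i$ vanishes on $\bigcap_iU_x^{(y_i)}$. So $\operatorname{supp}Kw\subset\operatorname{supp}w$ and Peetre's theorem applies; the order is bounded because $M$ is compact. The coefficients at a point $p$ are determined by the values $(Kw)(p)$, $w\in C^\infty(M)$. These values are real, and they vanish for $p\in O$ by \eqref{eq:skew}.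
\end{proof}

\subsection{The order of $K$ and the end of the proof}

A commutator of an operator of order $k$ with $\Delta$ generally has order $k+1$. Since $[K,\Delta]$ has order at most two, a large $k$ forces a conservation law along geodesics, and the conserved quantity is zero on $O$.

\begin{proof}[End of the proof of Theorem~\ref{thm:closed}]
Suppose $K$ has order exactly $k\ge2$. In coordinates $K=\sum_{|\alpha|\le k}c_\alpha\partial^\alpha$, and $\sigma(K)=i^kq$ with $q=\sum_{|\alpha|=k}c_\alpha\xi^\alpha\not\equiv0$. By \eqref{eq:poisson} the symbol of order $k+1$ of $i[K,\Delta]$ is $\{i^kq,-|\xi|^2\}=i^k\{|\xi|^2,q\}=2i^k|\xi|\,Hq$. By Proposition~\ref{prop:K} the commutator has order at most $2<k+1$, so $Hq=0$, and $q$ is constant along the orbits of $\Phi_s$. Every orbit passes over $O$ by Lemma~\ref{lem:meet}, and $q=0$ over $O$ by Proposition~\ref{prop:diff}. So $q\equiv0$, a contradiction.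

Hence $K=X+c$ with a smooth vector field $X$ and a smooth function $c$, both vanishing on $O$. By \eqref{eq:lie}, $[K,\Delta]=\Delta'_{L_Xg}+[c,\Delta]$. The last term has order at most one, so by (L1) the second order part of $[K,\Delta]$ is $-(L_Xg)^{ij}\partial_i\partial_j$. By Proposition~\ref{prop:K} it is also $-m^{ij}\partial_i\partial_j$. Both coefficient matrices are symmetric, so $m=L_Xg$.
\end{proof}

\begin{remark}
The formal adjoint of $X+c$ is $-X-\operatorname{div}X+c$, so skewness gives $c=\frac12\operatorname{div}X$, as predicted in Section~\ref{sec:intro}. The vector field is recovered by $Xw=Kw-w\,K1$.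
\end{remark}

\begin{remark}
The geodesic hypothesis enters only through Lemma~\ref{lem:meet}, in three strengths. The full statement gives ellipticity of $N_j$. The bound $d(x,O)<T_0$ gives injectivity of $N_j$ and Lemma~\ref{lem:separate}. The fact that every geodesic meets $O$ bounds the order of $K$. No assumption on conjugate points or on convexity is used.
\end{remark}

\section{Condition (c) implies condition (G)}\label{sec:cG}

In this section $d$ is the distance of $(\mathbb R^n,g)$, and $d_{\mathrm{in}}$ is the intrinsic distance of $\bar\Omega$, the infimum of the $g$-lengths of Lipschitz curves in $\bar\Omega$. The diameter $\operatorname{diam}_g(\Omega)$ may be computed with either distance. Since $d\le d_{\mathrm{in}}$ and $d$ is continuous, in both cases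
\[
D:=\max\{d(p,q):\ p,q\in\bar\Omega\}\le\operatorname{diam}_g(\Omega).
\]
The metric $g$ is Euclidean outside a compact set, so $(\mathbb R^n,g)$ is complete; $\exp_p$ is defined on all of $T_p\mathbb R^n$, and any two points are joined by a minimizing geodesic (Hopf--Rinow). A diffeomorphism onto $\bar\Omega$ is understood to have an inverse that is smooth up to the boundary.

\begin{proposition}\label{prop:cG}
Assume $\operatorname{diam}_g(\Omega)<T$ and one of the following.
\begin{itemize}
\item[(c1)] For every $p\in\bar\Omega$, $\exp_p$ is a diffeomorphism on a ball of radius $R>\operatorname{diam}_g(\Omega)$ about $0$ in $T_p\mathbb R^n$.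
\item[(c2)] For every $p\in\bar\Omega$, $\exp_p$ is a diffeomorphism of $\exp_p^{-1}(\bar\Omega)$ onto $\bar\Omega$.
\item[(c3)] For every $p\in\bar\Omega$, $\exp_p$ is a diffeomorphism of $\mathcal U_p=\{\xi\in T_p\mathbb R^n:\ \exp_p(t\xi)\in\bar\Omega\ \text{for }0\le t\le1\}$ onto $\bar\Omega$.
\end{itemize}
Then \textup{(G)} holds.
\end{proposition}

In each case the idea is that geodesic segments in $\bar\Omega$ are minimizing, so that their lengths are bounded by $D<T$.

\begin{proof}[Proof under \textup{(c1)}]
Let $|\xi|<R$ and $q=\exp_p\xi$. A minimizing geodesic from $p$ to $q$ has the form $t\mapsto\exp_p(t\xi')$, $0\le t\le 1$, with $|\xi'|\le|\xi|<R$, and injectivity gives $\xi'=\xi$. So geodesics from $p$ of length $<R$ are minimizing. If $\bar\Omega$ contained a segment of length $\ge T$ starting at $p$, its initial subsegment of a length $\ell$ with $D<\ell<\min(R,T)$ would join two points of $\bar\Omega$ at distance $\ell>D$, which is impossible.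
\end{proof}

\begin{proof}[Proof under \textup{(c2)}]
For $p,q\in\bar\Omega$ there is exactly one $\xi$ with $\exp_p\xi=q$, so the only geodesic of $(\mathbb R^n,g)$ from $p$ to $q$ is the minimizing one. A segment in $\bar\Omega$ from $p$ to $q$ therefore has length $d(p,q)\le D<T$.
\end{proof}

\begin{proof}[Proof under \textup{(c3)}]
Here the hypothesis concerns only geodesics inside $\bar\Omega$, so at first it compares them only with curves inside $\bar\Omega$. A shortcut through the exterior has to be excluded, and we do this by showing that $\bar\Omega$ is convex in the Euclidean sense.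

\emph{Step 1: geodesic segments in $\bar\Omega$ realize $d_{\mathrm{in}}$.} Let $\xi\in\mathcal U_p$, $q=\exp_p\xi$, and let $c:[0,1]\to\bar\Omega$ be a Lipschitz curve from $p$ to $q$. Its lift $\eta=(\exp_p|_{\mathcal U_p})^{-1}\circ c$ is a Lipschitz curve from $0$ to $\xi$, and $c'=d(\exp_p)_\eta\eta'$ almost everywhere. The Gauss lemma states that $g\big(d(\exp_p)_\eta\zeta,\,d(\exp_p)_\eta\eta\big)=g_p(\zeta,\eta)$ for all $\zeta$; in particular $|d(\exp_p)_\eta\eta|=|\eta|$. By the Cauchy--Schwarz inequality $|c'|\,|\eta|\ge g_p(\eta',\eta)=|\eta|\,\frac{d}{dt}|\eta|$ where $\eta\ne0$, and $\frac d{dt}|\eta|=0$ almost everywhere on $\{\eta=0\}$. Integrating, $c$ has length at least $|\xi|$. So $d_{\mathrm{in}}(p,q)=|\xi|$.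

\emph{Step 2: $\bar\Omega$ is locally convex.} Near a boundary point choose Euclidean coordinates $y=(y',y_n)$ and a cylinder $Z=\{|y'|<a,\ |y_n|<h\}$ with $\bar\Omega\cap Z=\{y_n\ge\phi(y')\}\cap Z$, where $\phi$ is smooth and $|\phi|<h$. Let $r=\phi(y')-y_n$, so that $r\le0$ on $\bar\Omega\cap Z$ and $r=0$ on $\partial\Omega\cap Z$. We claim that $\operatorname{Hess}_gr(e,e)\ge0$ for every $p\in\partial\Omega\cap Z$ and every unit vector $e\in T_p\partial\Omega$.

Suppose $\operatorname{Hess}_gr(e,e)<0$. Then the same inequality holds on a neighborhood $W$ of $e$ in the unit sphere bundle over $Z$. Let $c$ be a smooth curve in $\partial\Omega$ with $c(0)=p$, $c'(0)=e$. By (c3) there is a geodesic $\sigma_\varepsilon$ in $\bar\Omega$ from $c(-\varepsilon)$ to $c(\varepsilon)$. By Step~1 its length is at most that of $c|_{[-\varepsilon,\varepsilon]}$, which tends to $0$. Points $x,y$ near $p$ are joined by exactly one short geodesic, whose initial vector $\exp_x^{-1}y$ is smooth in $(x,y)$ and equals $y-x+O(|y-x|^2)$ in coordinates. For small $\varepsilon$ the geodesic $\sigma_\varepsilon$ is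 this one, and $c(\varepsilon)-c(-\varepsilon)=2\varepsilon e+O(\varepsilon^2)$ gives $\frac1{2\varepsilon}\exp_{c(-\varepsilon)}^{-1}c(\varepsilon)\to e$. So the initial unit tangent of $\sigma_\varepsilon$ tends to $e$ while its length tends to $0$, and by continuity of the geodesic flow all unit tangents of $\sigma_\varepsilon$ lie in $W$ for small $\varepsilon$. Then $(r\circ\sigma_\varepsilon)''=\operatorname{Hess}_gr(\sigma_\varepsilon',\sigma_\varepsilon')<0$. A strictly concave function vanishing at both ends is positive in between, which contradicts $r\le0$ on $\bar\Omega\cap Z$. This proves the claim.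

The Christoffel symbols of $g$ vanish on $\partial\Omega$, because $g-\mathbf e$ vanishes there to infinite order. So on $\partial\Omega\cap Z$ we have $\operatorname{Hess}_gr(e,e)=\operatorname{Hess}\phi(e',e')$ for $e=(e',e_n)$, and $e'$ runs through all directions of $\mathbb R^{n-1}$ as $e$ runs through the tangent space of the graph. Thus $\phi$ is convex on $\{|y'|<a\}$, and $\bar\Omega\cap Z$ is convex. Interior points have balls as convex neighborhoods, so every point of $\bar\Omega$ has a neighborhood whose intersection with $\bar\Omega$ is convex.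

\emph{Step 3: $\bar\Omega$ is convex.} Let $x,y\in\bar\Omega$. By Step~2 the set of points that can be joined to $x$ by a polygonal path in $\bar\Omega$ is open and closed in the connected set $\bar\Omega$, so it contains $y$. By compactness, the Arzel\`a--Ascoli theorem and lower semicontinuity of length, there is a curve $c$ in $\bar\Omega$ from $x$ to $y$ of least Euclidean length; parametrize it by arc length. For each parameter $t_0$, a short subarc around $t_0$ lies in a convex subset of $\bar\Omega$. Replacing it by its chord cannot shorten $c$, so the subarc is the chord, and $c$ is affine near $t_0$. A locally affine curve is affine, so the segment $xy$ lies in $\bar\Omega$.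

\emph{Step 4: $d_{\mathrm{in}}=d$ on $\bar\Omega$.} Let $\pi$ be the Euclidean nearest point projection onto the closed convex set $\bar\Omega$; it is $1$-Lipschitz for $\mathbf e$ and maps the complement of $\bar\Omega$ into $\partial\Omega$. Let $c$ be a piecewise $C^1$ curve in $\mathbb R^n$ with ends in $\bar\Omega$, and let $A=\{t:\ c(t)\in\bar\Omega\}$. The Lipschitz curves $\pi\circ c$ and $c$ agree on $A$, so their derivatives agree at every density point of $A$ where both exist, that is, almost everywhere on $A$. For $t\notin A$ the metric $g$ is Euclidean at both $c(t)$ and $\pi(c(t))$, and $|(\pi\circ c)'|\le|c'|$ almost everywhere. So $\pi\circ c$ is a Lipschitz curve in $\bar\Omega$ with the same ends and $g$-length at most that of $c$. Hence $d_{\mathrm{in}}\le d$.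

By Steps 1 and 4, a geodesic segment in $\bar\Omega$ from $p$ to $q$ has length $d(p,q)\le D<T$.
\end{proof}

Corollary~\ref{cor:conj} follows from Proposition~\ref{prop:cG} and Theorem~\ref{thm:dn}.

\section{Short observation times}\label{sec:short}

We prove Theorem~\ref{thm:short}. Let $T<2\rho$, so that $U=\{x\in\Omega:\ d(x,\partial\Omega)>T/2\}$ is open and nonempty.

\begin{lemma}\label{lem:deep}
If $m$ is smooth with compact support in $U$, then $\Lambda_g'(m)=0$.
\end{lemma}

\begin{proof}
Choose $\delta>0$ with $d(\cdot,\partial\Omega)\ge T/2+\delta$ on $\operatorname{supp}m$. Let $u,v$ solve \eqref{eq:ibvp}, \eqref{eq:lin}. If $x\in\Omega$ and $d(x,\partial\Omega)>t$, the cone $\mathcal C(x,t)$ lies in $\Omega\times[0,t]$, so $u(x,t)=0$ by (W2). Hence the source $\Phi=\Delta_m'u$ is supported where $d(\cdot,\partial\Omega)\ge T/2+\delta$ and $t\ge T/2+\delta$.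

To apply (W2) near the boundary, extend $\Phi$ by zero to the torus $M$ of Section~\ref{sec:reduction} and let $\tilde v$ solve $\square\tilde v=\Phi$ on $M\times[0,T]$ with zero initial data. The distance from a point of $\Omega$ to $\partial\Omega$ is the same in $M$ as in $\mathbb R^n$, since only the part of a curve before its first exit from $\Omega$ counts. If $\tilde v(p,t)\ne0$, there is $(q,s)\in\operatorname{supp}\Phi$ whose distance satisfies $d(p,q)\le t-s\le T/2-\delta$, so $d(p,\partial\Omega)\ge(T/2+\delta)-(T/2-\delta)=2\delta$. Thus $\tilde v$ vanishes near $\Gamma$, its restriction to $\bar\Omega$ solves \eqref{eq:lin}, and $v=\tilde v$ by uniqueness. Hence $\partial_\nu v|_\Gamma=0$.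
\end{proof}

\subsection{Conformal tensors in the kernel}

Let $0\le\varphi\in C_0^\infty(U)$, $\varphi\not\equiv0$, and $m=\varphi g$. By Lemma~\ref{lem:deep}, $\Lambda_g'(m)=0$. If $m=L_Xg$ with $X\in\Gamma_0(T\bar\Omega)$, taking traces and integrating would give $0<n\int\varphi\,v_g=2\int_{\bar\Omega}\operatorname{div}X\,v_g=0$. This proves the second assertion of Theorem~\ref{thm:short}.

\subsection{Divergence-free tensors with small support}

It remains to find many divergence-free tensors with compact support in $U$. For $g=\mathbf e$ they can be written down: $m=\operatorname{Hess}\varphi-(\Delta\varphi)\,\mathbf e$ with $\varphi\in C_0^\infty(U)$ has $(\operatorname{div}m)_j=\partial_j\Delta\varphi-\partial_j\Delta\varphi=0$, and $\operatorname{tr}m=(1-n)\Delta\varphi\not\equiv0$ unless $\varphi=0$. The structure behind this formula is that $\varphi\mapsto m$ is the adjoint of the linearized scalar curvature, which annihilates all Lie derivatives of a flat metric. In general, if a differential operator $\mathcal Q$ from symmetric $2$-tensors to functions annihilates all $L_Xg$, then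 its adjoint produces tensors orthogonal to all $L_Xg$, with support as small as we like. For a general metric the linearized scalar curvature sends $L_Xg$ to $X\operatorname{scal}_g$, which need not vanish. We repair this by combining $n+1$ scalar invariants, whose differentials must be linearly dependent.

Let $I_j(g)=\Delta_g^j\operatorname{scal}_g$ for $j=0,\dots,n$, and let $I_j'(h)=\frac d{ds}\big|_{s=0}I_j(g+sh)$, a linear differential operator in $h$. We write $I_j$ for the function $I_j(g)$. Differentiating $I_j(\psi_s^*g)=\psi_s^*I_j(g)$ along the flow of $X$, as in Lemma~\ref{lem:formulas}, gives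
\[
I_j'(L_Xg)=XI_j=dI_j(X).
\]

\emph{Construction of $\mathcal Q$.} For $x\in U$ consider the linear map $\mathbb R^{n+1}\to T_x^*\mathbb R^n$, $(c_j)\mapsto\sum_jc_j\,dI_j|_x$. Its rank is at most $n$ and is lower semicontinuous, so it is constant near a point where it is maximal over $U$. There the kernels form a smooth vector bundle of positive rank, which has a smooth local section $(c_0,\dots,c_n)\not\equiv0$ on an open set $U'\subset U$. Let $J$ be the largest index with $c_J\not\equiv0$ on $U'$, and let $B\subset U'$ be a ball on which $c_J$ has no zero. On $B$ put $\mathcal Q=\sum_{j\le J}c_jI_j'$. Then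
\begin{equation}\label{eq:Q}
\mathcal Q(L_Xg)=\sum_jc_j\,dI_j(X)=0\quad\text{for all vector fields }X\text{ on }B .
\end{equation}

\emph{$\mathcal Q$ is nonzero on every open subset of $B$.} The first variation of scalar curvature is
\[
\operatorname{scal}'(h)=\operatorname{div}\operatorname{div}h-\Delta\operatorname{tr}h-\operatorname{Ric}^{ij}h_{ij},
\]
of order two, and by the product rule
\[
I_j'(h)=\Delta^j\operatorname{scal}'(h)+\sum_{a+b=j-1}\Delta^a\Delta_h'\Delta^b\operatorname{scal}_g .
\]
By (L3) the terms of the sum have order at most $2a+1\le2j-1$ in $h$. So $I_j'$ has order $2j+2$, which is at most $2J$ for $j<J$, and the terms of order $2J+2$ of $\mathcal Q$ come from $c_J\Delta^J\operatorname{scal}'$ alone. Replacing $\partial_k$ by $\xi_k$ in them, we obtain for $x_0\in B$, a covector $\xi\ne0$ and a tensor field $h$,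
\[
\lim_{\lambda\to\infty}\lambda^{-2J-2}e^{-\lambda\xi\cdot x}\mathcal Q\big(e^{\lambda\xi\cdot x}h\big)\Big|_{x=x_0}=c_J\,|\xi|^{2J}\big(h(\xi^\sharp,\xi^\sharp)-|\xi|^2\operatorname{tr}h\big)\Big|_{x_0}.
\]
Since $n\ge2$ there is $\eta\ne0$ orthogonal to $\xi$ at $x_0$, and for $h(x_0)=\eta\otimes\eta$ the right side is $-c_J|\xi|^{2J+2}|\eta|^2\ne0$. So for every $x_0\in B$ there is $h$ with $\mathcal Q(h)(x_0)\neq0$.

\emph{Conclusion.} Let $\mathcal Q^*$ be the formal adjoint of $\mathcal Q$ with respect to $v_g$ and the pointwise inner product $\operatorname{tr}(\hat m\circ\hat l)$. For $\varphi\in C_0^\infty(B)$ the tensor $m=\mathcal Q^*\varphi$ is smooth, symmetric and supported in $\operatorname{supp}\varphi$. For every $X\in\Gamma_0(T\bar\Omega)$, by \eqref{eq:adjoint} and \eqref{eq:Q},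
\[
\langle X,(A_g')^*m\rangle=\langle\langle L_Xg,\mathcal Q^*\varphi\rangle\rangle=\frac1n\int_B\varphi\,\mathcal Q(L_Xg)\,v_g=0 ,
\]
so $(A_g')^*m=0$, and $\Lambda_g'(m)=0$ by Lemma~\ref{lem:deep}. Let $B'\subset B$ be open and nonempty. If $\mathcal Q^*\varphi=0$ for all $\varphi\in C_0^\infty(B')$, then $\int\varphi\,\mathcal Q(h)\,v_g=0$ for all such $\varphi$ and all $h$, so $\mathcal Q(h)=0$ on $B'$ for all $h$, contrary to the previous paragraph. Choosing infinitely many disjoint balls in $B$ and in each a function $\varphi_k$ with $\mathcal Q^*\varphi_k\ne0$, we obtain nonzero tensors with disjoint supports. They are linearly independent and span the required space. This completes the proof of Theorem~\ref{thm:short}. \hfill$\square$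

\begin{remark}
The assumption $n\ge2$ is needed for this construction. On an interval with arc length coordinate $x$, the tensor $\mu\,dx^2$ is divergence-free exactly when $\mu'=0$, so a divergence-free tensor with compact support vanishes.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{On the hyperbolic Dirichlet},
\texttt{https://emis.dsd.sztaki.hu/journals/PM/56f4/pm56f402.pdf}.

\bibitem{Peetre59}
Peetre, Math. Scand. \textbf{7} (1959), 211--218.

\bibitem{Peetre60}
Peetre, Math. Scand. \textbf{8} (1960), 116--120.

\bibitem{RZ}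
Robbiano and Zuily, Invent. Math. \textbf{131} (1998).

\bibitem{Tataru}
D.~Tataru, Comm. PDE \textbf{20} (1995), 855--884.

\end{thebibliography}
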